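\title{Optimal decay of mixed characters of non-power words in random unitary matrices}

\begin{abstract}
Let $\omega$ be a nontrivial element of a free group that is not a proper power, and substitute independent Haar-distributed elements of $U(n)$ for its generators. We prove that for every fixed pair of Young diagrams $(\lambda,\mu)$, not both empty, the expected character of the irreducible representation of $U(n)$ attached to $(\lambda,\mu)$ is $O(n^{-|\lambda|-|\mu|})$. The exponent is attained by the commutator, and the validity of the bound for all pairs characterizes the nontrivial non-powers. In the proof we insert the projection onto traceless tensors between consecutive letters of $\omega$, which removes most terms of the Weingarten expansion, and we bound the remaining terms by a count based on a stacking of $\omega$.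
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $F_r$, $r\ge1$, be the free group on $x_1,\dots,x_r$, and let $\omega\in F_r$. Let $U_1,\dots,U_r$ be independent Haar-distributed elements of $U(n)$, and let $\omega(U)=\omega(U_1,\dots,U_r)\in U(n)$ be obtained by substituting $U_i^{\pm1}$ for $x_i^{\pm1}$. How close is the law of $\omega(U)$ to Haar measure? Conjugating all $U_i$ by one unitary preserves their joint law, so the law of $\omega(U)$ is conjugation invariant. It is therefore determined by the expectations of the irreducible characters, and it is Haar measure exactly when these expectations vanish for all nontrivial irreducible representations.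

The irreducible representations of $U(n)$ correspond to their highest weights, the non-increasing sequences in $\mathbb Z^n$. To let $n$ grow we record the positive and the negative entries separately. For Young diagrams $\lambda,\mu$ with $\ell(\lambda)$ and $\ell(\mu)$ rows, $\ell(\lambda)+\ell(\mu)\le n$, let $(V^{\lambda,\mu},\rho_{\lambda,\mu})$ be the irreducible representation with highest weight
\[
(\lambda_1,\dots,\lambda_{\ell(\lambda)},0,\dots,0,-\mu_{\ell(\mu)},\dots,-\mu_1).
\]
Put $\operatorname{Tr}_{\lambda,\mu}(g)=\operatorname{Tr}\rho_{\lambda,\mu}(g)$ for $g\in U(n)$, write $\operatorname{Tr}_{\lambda,\mu}(\omega)$ and $\operatorname{Tr}(\omega)$ for the values at $g=\omega(U)$, and put $\operatorname{Tr}_\lambda=\operatorname{Tr}_{\lambda,\emptyset}$. For example $\operatorname{Tr}_{(1)}(g)=\operatorname{Tr}g$, and $\operatorname{Tr}_{(1),(1)}(g)=|\operatorname{Tr}g|^2-1$ is the character of the action on traceless matrices by conjugation. Throughout,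
\[
k=|\lambda|=\sum_i\lambda_i,\qquad l=|\mu|=\sum_j\mu_j .
\]

The simplest words suggest what to expect when $(\lambda,\mu)\neq(\emptyset,\emptyset)$.
\begin{itemize}
\item If some generator occurs exactly once in $\omega$, then $\omega(U)$ is Haar distributed and the expectation is $0$.
\item A scalar $z\in U(1)$ acts on $V^{\lambda,\mu}$ by $z^{k-l}$. Replacing $U_i$ by $zU_i$ shows that the expectation is $0$ if $k\ne l$ and the exponent sum of $x_i$ in $\omega$ is nonzero. For $k=l$ this argument gives nothing.
\item For the commutator $[x_1,x_2]=x_1x_2x_1^{-1}x_2^{-1}$ the expectation is $1/\dim V^{\lambda,\mu}$, of order $n^{-(k+l)}$ (Theorem~\ref{thm:extra}(a)). No general bound can be better than this.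
\item For $\omega=x_1^2$ we have $\mathbb E[\operatorname{Tr}_{(1),(1)}(\omega)]=1$ for $n\ge2$ (Section~\ref{sec:example}), so there is no decay at all.
\end{itemize}
Call $\omega$ a \emph{proper power} if $\omega=v^d$ with $v\in F_r$ and $d\ge2$, and a \emph{non-power} otherwise. The following is known. For $\omega\ne\mathrm{id}$ and fixed $\lambda$, $\mathbb E[\operatorname{Tr}_\lambda(\omega)]=O(n^{-|\lambda|})$. For a proper power, $\mathbb E[\operatorname{Tr}_{\lambda,\mu}(\omega)]=\Omega(1)$ for certain $\lambda,\mu$. For a non-power $\omega\neq\mathrm{id}$, $\mathbb E[\operatorname{Tr}_{\lambda,\mu}(\omega)]=O(n^{-(|\lambda|+|\mu|)/3})$. The natural guess is that among non-powers nothing decays more slowly than the commutator. This is the problem posed in \cite{seminar}: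
\begin{quote}
Let $\omega\neq\mathrm{id}$ be a non-power and let $\lambda,\mu$ be fixed, not both empty. Is $\mathbb E[\operatorname{Tr}_{\lambda,\mu}(\omega)]=O(n^{-(|\lambda|+|\mu|)})$ as $n\to\infty$?
\end{quote}
The answer is yes. In all statements the implied constants depend on the word and on the other fixed data, not on $n$, and $n$ is large.

\begin{theorem}\label{thm:main}
Let $\omega\in F_r$, $\omega\ne\mathrm{id}$, be a non-power, and let $k+l\ge1$. Then
\[
\mathbb E[\operatorname{Tr}_{\lambda,\mu}(\omega)]=O\big(n^{-(k+l)}\big).
\]
\end{theorem}

\begin{theorem}\label{thm:extra}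
\begin{itemize}
\item[(a)] The exponent in Theorem~\ref{thm:main} is optimal for every $(\lambda,\mu)$ when $r\ge2$: for $\omega=[x_1,x_2]$ we have $\mathbb E[\operatorname{Tr}_{\lambda,\mu}(\omega)]=1/\dim V^{\lambda,\mu}$, which is of exact order $n^{-(k+l)}$.
\item[(b)] Let $\omega\ne\mathrm{id}$ be a non-power, fix integers $a_1,\dots,a_p,b_1,\dots,b_q\ge1$, and put $a=\sum a_i$, $b=\sum b_j$. Then
\[
\mathbb E\Big[\prod_i\operatorname{Tr}(\omega^{a_i})\prod_j\operatorname{Tr}(\omega^{-b_j})\Big]=\int_{U(n)}\prod_i\operatorname{Tr}(g^{a_i})\prod_j\overline{\operatorname{Tr}(g^{b_j})}\,dg+E_n,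
\]
with $E_n=O(n^{-2})$ if $a=b$ and $E_n=O(n^{-|a-b|})$ if $a\ne b$.
\item[(c)] If $\omega=v^d$ with $v\ne\mathrm{id}$ a non-power and $d\ge1$, then
\[
\mathbb E[\operatorname{Tr}_{\lambda,\mu}(\omega)]=\int_{U(n)}\operatorname{Tr}_{\lambda,\mu}(g^d)\,dg+E_n,
\]
with $E_n=O(n^{-2})$ if $k=l$ and $E_n=O(n^{-d|k-l|})$ if $k\ne l$. In particular $\mathbb E[\operatorname{Tr}_{(1),(1)}(v^d)]=d-1+O(n^{-2})$.
\item[(d)] For $\omega\in F_r$ the following are equivalent: (i) $\omega\ne\mathrm{id}$ and $\omega$ is a non-power; (ii) the bound of Theorem~\ref{thm:main} holds for all $(\lambda,\mu)\ne(\emptyset,\emptyset)$; (iii) $\mathbb E[\operatorname{Tr}_{(1),(1)}(\omega)]\to0$.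
\end{itemize}
\end{theorem}

The character $\operatorname{Tr}_{\lambda,\mu}$ is a polynomial in matrix entries and their conjugates, so its expectation is a finite sum given by the Weingarten formula (Section~\ref{sec:matchings}). The difficulty is that individual terms of this sum may be of order $1$, and must cancel down to order $n^{-(k+l)}$. Section~\ref{sec:example} shows on two words how a projection performs this cancellation exactly. Sections~\ref{sec:traceless} and~\ref{sec:reduction} carry this out in general and reduce Theorem~\ref{thm:main} to an inequality about three perfect matchings. Section~\ref{sec:count} proves the inequality; only there does the non-power hypothesis enter. Section~\ref{sec:extra} derives Theorem~\ref{thm:extra}.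

\section{Matchings and the Weingarten formula}\label{sec:matchings}

Every power of $n$ in this paper arises in the same way. Let $M,M'$ be perfect matchings of a set of $2p$ points. The union $M\cup M'$ is a disjoint union of cycles whose edges alternate between $M$ and $M'$, a common pair counting as a cycle of length two. Let $cc(M,M')$ be the number of these components. The number of ways to give each point a value in $[n]=\{1,\dots,n\}$, so that points paired by $M$ or by $M'$ receive equal values, is $n^{cc(M,M')}$. Put
\[
d(M,M')=p-cc(M,M').
\]

\begin{lemma}\label{lem:metric}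
The function $d$ is an integer-valued metric on the perfect matchings of $2p$ points, it is additive under disjoint unions, and for all $M,M',M''$
\begin{equation}\label{eq:lipschitz}
|cc(M'',M)-cc(M'',M')|\le d(M,M').
\end{equation}
\end{lemma}

\begin{proof}
A \emph{switch} of $M$ replaces two pairs $\{a,b\},\{c,e\}$ by one of the two other matchings of these four points. We show that $d(M,M')$ is the least number of switches leading from $M$ to $M'$; this makes $d$ a metric, and \eqref{eq:lipschitz} is the triangle inequality.

Delete $\{a,b\}$ and $\{c,e\}$ from $M\cup M'$. Whether they lie on one cycle or on two, what remains is a set of untouched cycles and two paths with endpoints $a,b,c,e$. Any matching of the four endpoints closes the two paths into one or two cycles. So a switch changes $d(\cdot,M')$ by at most $1$. Since $d(M',M')=0$, at least $d(M,M')$ switches are needed. Conversely, if $M\ne M'$, some cycle has at least four points, so it contains distinct consecutive points $a,b,c,e$ with $\{a,b\},\{c,e\}\in M$ and $\{b,c\}\in M'$. The switch to $\{b,c\},\{a,e\}$ splits the cycle $\{b,c\}$ off and lowers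 $d(\cdot,M')$ by $1$. As $d\ge0$, after at most $d(M,M')$ such switches we reach $M'$. Additivity holds because $p$ and $cc$ are additive.
\end{proof}

Matrices with entries $n^{cc(M,M')}$ occur twice below as Gram matrices, and both times we need the size of the entries of the inverse.

\begin{lemma}\label{lem:inverse}
Let $Y$ be a set with $D$ elements and an integer-valued metric $d\le R$. For $n>2D$ the matrix $G=(n^{-d(y,y')})_{y,y'\in Y}$ is invertible, and $|(G^{-1})_{yy'}|\le C\,n^{-d(y,y')}$ with $C=1+(R+2)D^R$.
\end{lemma}

\begin{proof}
Write $G=I+K$, where $K$ has zero diagonal. Each row of $K$ sums to at most $D/n<1/2$, so $G^{-1}=\sum_{u\ge0}(-K)^u$. Fix $y,y'$ and put $\delta=d(y,y')$. For $u\ge1$ the entry $(K^u)_{yy'}$ is a sum over at most $D^{u-1}$ chains $y=y_0,y_1,\dots,y_u=y'$ with consecutive elements distinct, of $n^{-\sum d(y_{i-1},y_i)}$. The sum in the exponent is at least $\delta$ by the triangle inequality and at least $u$ because each step has length at least $1$. Hence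
\[
\sum_{u\ge1}(K^u)_{yy'}\le\sum_{u=1}^{\delta}D^{u-1}n^{-\delta}+\sum_{u>\delta}D^{u-1}n^{-u}\le\delta D^{\delta}n^{-\delta}+2D^{\delta}n^{-\delta-1},
\]
and the term $u=0$ contributes only when $\delta=0$.
\end{proof}

We use Schur--Weyl duality in two forms. \emph{First form:} for finite sets $X^+,X^-$ of equal size, the $U(n)$-invariant vectors in $(\mathbb C^n)^{\otimes X^+}\otimes((\mathbb C^n)^*)^{\otimes X^-}$ are spanned by the vectors $v_\alpha$, indexed by bijections $\alpha:X^+\to X^-$, where $v_\alpha$ is the sum of the standard basis vectors $e_r$, $r:X^+\sqcup X^-\to[n]$, with $r(x)=r(\alpha(x))$ for all $x\in X^+$. \emph{Second form:} as a $U(n)\times S_k$-module, $(\mathbb C^n)^{\otimes k}\cong\bigoplus V^{\lambda,\emptyset}\otimes S^\lambda$, the sum over $\lambda\vdash k$ with at most $n$ rows, where the Specht modules $S^\lambda$ are the irreducible representations of $S_k$; their characters $\chi_\lambda$ are real.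

A bijection $\alpha:X^+\to X^-$ is a perfect matching of $X^+\sqcup X^-$, and $cc(\alpha,\beta)$ is the number of cycles of the permutation $\alpha^{-1}\beta$.

\begin{proposition}[Weingarten formula \cite{Collins,CollinsSniady}]\label{prop:wg}
Let $|X^+|=|X^-|=N$, let $n$ be large, and let $(\operatorname{Wg}_n(\alpha,\beta))$ be the inverse of the matrix $(n^{cc(\alpha,\beta)})$ indexed by the bijections $X^+\to X^-$. For Haar-distributed $U$ and $r,c:X^+\sqcup X^-\to[n]$,
\[
\mathbb E\Big[\prod_{x\in X^+}U_{r(x)c(x)}\prod_{x\in X^-}\overline{U_{r(x)c(x)}}\Big]=\sum_{\alpha,\beta}\operatorname{Wg}_n(\alpha,\beta),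
\]
the sum over the $(\alpha,\beta)$ with $r(x)=r(\alpha(x))$ and $c(x)=c(\beta(x))$ for all $x\in X^+$. Moreover
\[
\operatorname{Wg}_n(\alpha,\beta)=O\big(n^{-N-d(\alpha,\beta)}\big)=O\big(n^{-2N+cc(\alpha,\beta)}\big).
\]
If $|X^+|\ne|X^-|$, the expectation is $0$.
\end{proposition}

\begin{proof}
The left side is the $(r,c)$ entry of the average of the action of $U$, which is the orthogonal projection onto the invariants. The $v_\alpha$ span the invariants and have Gram matrix $n^{cc(\alpha,\beta)}=n^N n^{-d(\alpha,\beta)}$. By Lemma~\ref{lem:inverse} this matrix is invertible with the stated bound, and the projection is $\sum_{\alpha,\beta}\operatorname{Wg}_n(\alpha,\beta)\,v_\alpha v_\beta^*$. The last claim follows on replacing $U$ by $zU$, $z\in U(1)$.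
\end{proof}

For $N=2$ the Gram matrix has $n^2$ on the diagonal and $n$ off it. It is invertible for $n\ge2$, and $\operatorname{Wg}_n(\alpha,\alpha)=n^2/(n^4-n^2)=1/(n^2-1)$.

\section{A square and a commutator}\label{sec:example}

Take $\lambda=\mu=(1)$ and $n\ge2$. Let $\rho$ be the action on $\mathbb C^n\otimes(\mathbb C^n)^*$, with entries $\rho(g)_{A,B}=g_{A_1B_1}\overline{g_{A_2B_2}}$ for $A,B\in[n]^2$. The vector $\sum_te_{(t,t)}$ is invariant, and the projection onto its orthogonal complement is
\[
P_{A,B}=\delta_{A,B}-\tfrac1n\delta_{A_1A_2}\delta_{B_1B_2}.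
\]
It satisfies $\operatorname{Tr}(P\rho(g))=|\operatorname{Tr}g|^2-1=\operatorname{Tr}_{(1),(1)}(g)$, $\operatorname{Tr}P=n^2-1$, and
\begin{equation}\label{eq:kill}
\sum_tP_{A,(t,t)}=0=\sum_tP_{(t,t),B}.
\end{equation}
Since $P=P^2$ commutes with $\rho$, we may place a copy of $P$ in front of \emph{every} letter of the word at no cost.

\emph{The square.} We have
\[
\operatorname{Tr}(P\rho(U^2))=\sum_{A,B,C,D}P_{D,A}\,\rho(U)_{A,B}\,P_{B,C}\,\rho(U)_{C,D},
\]
and the random factor is $U_{A_1B_1}U_{C_1D_1}\overline{U_{A_2B_2}U_{C_2D_2}}$. In Proposition~\ref{prop:wg}, $\alpha$ imposes either $A_1=A_2$, $C_1=C_2$, which pairs each letter with itself, or $A_1=C_2$, $C_1=A_2$. In the first case the common value of $A_1,A_2$ occurs only in $P_{D,A}$, and summing over it gives $0$ by \eqref{eq:kill}. In the same way the choice $B_1=B_2$, $D_1=D_2$ for $\beta$ is killed by $P_{B,C}$. Of the four terms one survives, with $\alpha=\beta$, $C=A'$ and $D=B'$, where the prime swaps the two coordinates. As $P_{B',A}=P_{B,A'}$,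
\[
\mathbb E[\operatorname{Tr}_{(1),(1)}(x_1^2)]=\frac1{n^2-1}\sum_{A,B}P_{B,A'}^2=\frac{\operatorname{Tr}P}{n^2-1}=1 .
\]

\emph{The commutator.} Now
\[
\operatorname{Tr}(P\rho(\omega))=\sum\ \prod_{j=0}^{3}P_{B^{j-1},A^j}\cdot\rho(U_1)_{A^0,B^0}\,\rho(U_2)_{A^1,B^1}\,\rho(U_1^{-1})_{A^2,B^2}\,\rho(U_2^{-1})_{A^3,B^3},
\]
with $B^{-1}=B^3$. The entries of $U_1$ appear as $U_{A^0_1B^0_1}\overline{U_{A^0_2B^0_2}}\cdot\overline{U_{B^2_1A^2_1}}U_{B^2_2A^2_2}$. Pairing a letter with itself gives $0$ as before, so we are left with $B^2=A^0$, $A^2=B^0$, and for $U_2$ with $B^3=A^1$, $A^3=B^1$. Of the sixteen terms one survives: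
\[
\mathbb E[\operatorname{Tr}_{(1),(1)}([x_1,x_2])]=\frac1{(n^2-1)^2}\sum P_{A^1,A^0}P_{B^0,A^1}P_{B^1,B^0}P_{A^0,B^1}=\frac{\operatorname{Tr}P^4}{(n^2-1)^2}=\frac1{n^2-1}.
\]

Two things are visible here. First, the inserted projections do the cancellation. In the plain expansion of $\mathbb E|\operatorname{Tr}U^2|^2$ the term that pairs each letter with itself equals $n^2/(n^2-1)$, and it has to cancel against the $-1$ in the character and against other terms; with the projections in place it is absent. Second, the surviving terms need a separate argument that distinguishes powers from non-powers. For the square, the survivor pairs one tensor factor with the other, shifted along the word by one period, and it is of order $1$. We shall see that an order structure on the word, which exists precisely because $\omega$ is a non-power, forces each of the $k+l$ tensor factors to cost a factor $n^{-1}$.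

\section{Traceless tensors}\label{sec:traceless}

We need the analogue of $P$ for general $k,l$, a formula for $\operatorname{Tr}_{\lambda,\mu}$ in terms of it, and enough control on its entries to count powers of $n$.

Let $V^{k,l}=(\mathbb C^n)^{\otimes k}\otimes((\mathbb C^n)^*)^{\otimes l}$, with orthonormal basis $e_I$, $I\in[n]^{k+l}$, and action
\[
\rho(g)_{I,I'}=\prod_{s\le k}g_{I_sI'_s}\prod_{s>k}\overline{g_{I_sI'_s}} .
\]
For $s\le k<s'$, the \emph{cup map} $V^{k-1,l-1}\to V^{k,l}$ inserts the invariant tensor $\sum_te_t\otimes e_t^*$ in the slots $s,s'$; it is $U(n)$-equivariant. Let $W$ be the sum of the ranges of the cup maps ($W=0$ if $k=0$ or $l=0$), and let $P$ be the orthogonal projection onto $W^\perp$, the space of \emph{traceless} tensors. The group $S_k\times S_l$ acts by permuting tensor factors. The space $W$ is invariant under the unitaries $\rho(g)$ and $\theta\in S_k\times S_l$, so $P$ commutes with them.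

\subsection*{Diagrams}
Take $k+l$ \emph{row points} and $k+l$ \emph{column points}. Give the sign $+$ to the row points $s\le k$ and the column points $s>k$, and the sign $-$ to the others. A \emph{diagram} is a perfect matching $\pi$ each of whose pairs joins points of opposite sign; there are $(k+l)!$ of them. It acts on $V^{k,l}$ by $\pi_{I,I'}=1$ if paired points carry equal indices ($I$ on the rows, $I'$ on the columns), and $\pi_{I,I'}=0$ otherwise. Their span $\mathcal B$ is the walled Brauer algebra acting on $V^{k,l}$. We use the following facts.
\begin{itemize}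
\item[(D1)] $\mathcal B=\operatorname{End}_{U(n)}(V^{k,l})$. Indeed $\operatorname{End}(V^{k,l})=V^{k,l}\otimes(V^{k,l})^*$ has a factor $\mathbb C^n$ for each $+$ point and a factor $(\mathbb C^n)^*$ for each $-$ point, and the first form of Schur--Weyl duality applies.
\item[(D2)] A row--row pair uses one row point $s\le k$, a column--column pair one column point $s\le k$, and the remaining such points are matched to each other. So a diagram has equally many row--row and column--column pairs. The diagrams with none are the elements of $S_k\times S_l$. Let $\mathcal I$ be the span of the set $\mathcal I_0$ of all other diagrams. The adjoint $\pi^*$ exchanges rows and columns, so $\mathcal I^*=\mathcal I$.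
\item[(D3)] To compute $\pi\pi'$, glue column point $s$ of $\pi$ to row point $s$ of $\pi'$. Glued points have opposite signs, so each resulting path again joins a $+$ point to a $-$ point, and $\pi\pi'=n^{c}\pi''$ with $\pi''$ a diagram and $c$ the number of closed loops. The row--row pairs of $\pi$ persist in $\pi''$, so $\mathcal I\mathcal B\subset\mathcal I$. For $\theta\in S_k\times S_l$, the diagram $\theta\pi$ arises from $\pi$ by a permutation of the row points depending only on $\theta$; thus $d(\theta\pi,\theta)=d(\pi,\mathrm{id})$.
\item[(D4)] $\langle\pi,\pi'\rangle:=\operatorname{Tr}(\pi^*\pi')=\sum_{I,I'}\pi_{I,I'}\pi'_{I,I'}=n^{k+l-d(\pi,\pi')}$.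
\item[(D5)] The ranges of the $\pi\in\mathcal I_0$ span $W$. A row--row pair $\{s,s'\}$ puts the range of $\pi$ into the range of the corresponding cup map; conversely, a cup map composed with its adjoint is a diagram in $\mathcal I_0$ with the same range. In particular $P\mathcal I=0$.
\end{itemize}

For $k=l=1$ we had $P=\mathrm{id}-\frac1n\pi$, where $\pi$ is the diagram with one row--row pair and $d(\pi,\mathrm{id})=1$. In general, each unit of distance from the identity costs a factor $1/n$.

\begin{lemma}\label{lem:P}
For large $n$, $P=\sum_\pi c_\pi\pi$ with $c_{\mathrm{id}}=1$ and $c_\pi=O(n^{-d(\pi,\mathrm{id})})$.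
\end{lemma}

\begin{proof}
If $k=0$ or $l=0$, then $P=\mathrm{id}$. Otherwise let $\Phi=\sum_{\pi\in\mathcal I_0}\pi\pi^*\in\mathcal I$. It is positive semidefinite with kernel $\bigcap\ker\pi^*=W^\perp$ by (D5), so its range is $W$. The projection $1-P$ onto the range is a polynomial in $\Phi$ without constant term (interpolate $0\mapsto0$ and nonzero eigenvalues $\mapsto1$), so $1-P\in\mathcal I$ by (D3). Write $1-P=\sum_{\pi\in\mathcal I_0}b_\pi\pi$. For $\pi'\in\mathcal I_0$ we have $\langle\pi',P\rangle=\operatorname{Tr}(P\pi'^*)=0$ by (D2) and (D5). Thus $\langle\pi',1-P\rangle=\langle\pi',\mathrm{id}\rangle$, which by (D4) reads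
\[
\sum_{\pi\in\mathcal I_0}n^{-d(\pi',\pi)}\,b_\pi=n^{-d(\pi',\mathrm{id})}\qquad(\pi'\in\mathcal I_0).
\]
Lemma~\ref{lem:inverse} with $Y=\mathcal I_0$ and the triangle inequality give
\[
b_\pi=\sum_{\pi'\in\mathcal I_0}O\big(n^{-d(\pi,\pi')}\big)\,n^{-d(\pi',\mathrm{id})}=O\big(n^{-d(\pi,\mathrm{id})}\big).\qedhere
\]
\end{proof}

\subsection*{The character formula}
Recall the double commutant theorem: if a compact group $G$ and a finite group $\Gamma$ act on a finite-dimensional space $V$, commute, and the image of $\mathbb C[\Gamma]$ is all of $\operatorname{End}_G(V)$, then $V\cong\bigoplus_SW_S\otimes S$ over the irreducible $\Gamma$-modules $S$, where the $G$-modules $W_S$ are zero or irreducible and the nonzero ones are pairwise non-isomorphic. Recall also that a highest weight vector is a nonzero weight vector for the diagonal torus killed by the strictly upper triangular matrices in the complexified Lie algebra, that an irreducible module has exactly one line of them, and that a tensor product of two of them is again one, with the weights added.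

\begin{lemma}\label{lem:char}
For $n\ge k+l$, $PV^{k,l}\cong\bigoplus_{\lambda\vdash k,\ \mu\vdash l}V^{\lambda,\mu}\otimes S^\lambda\otimes S^\mu$ as a $U(n)\times S_k\times S_l$-module. Hence
\begin{equation}\label{eq:char}
\operatorname{Tr}_{\lambda,\mu}(g)=\frac1{k!\,l!}\sum_{\theta=(\sigma,\tau)\in S_k\times S_l}\chi_\lambda(\sigma)\chi_\mu(\tau)\operatorname{Tr}\big(\theta P\rho(g)\big).
\end{equation}
\end{lemma}

\begin{proof}
By (D1), $\operatorname{End}_{U(n)}(PV^{k,l})=P\mathcal BP$, and this is spanned by the $P\theta$ because $P\mathcal I=0$. So $PV^{k,l}\cong\bigoplus W_{\lambda\mu}\otimes S^\lambda\otimes S^\mu$ with each $W_{\lambda\mu}$ zero or irreducible. To identify $W_{\lambda\mu}$ we exhibit a highest weight vector. By the second form of Schur--Weyl duality, the $S^\lambda$-isotypic part of $(\mathbb C^n)^{\otimes k}$ contains a highest weight vector $\xi$ of weight $(\lambda_1,\dots,\lambda_{\ell(\lambda)},0,\dots,0)$; because of its weight it involves only $e_1,\dots,e_{\ell(\lambda)}$. Dualizing, and using that $S^\mu$ is self-dual, the $S^\mu$-isotypic part of $((\mathbb C^n)^*)^{\otimes l}$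 contains a highest weight vector $\eta$ of weight $(0,\dots,0,-\mu_{\ell(\mu)},\dots,-\mu_1)$, which involves only $e^*_{n-\ell(\mu)+1},\dots,e_n^*$. Since $\ell(\lambda)+\ell(\mu)\le n$, every $e_I$ occurring in $\xi\otimes\eta$ has $I_s\ne I_{s'}$ for $s\le k<s'$, so $\xi\otimes\eta\perp W$. It lies in the $S^\lambda\otimes S^\mu$-isotypic part and has the highest weight of $V^{\lambda,\mu}$. Thus $W_{\lambda\mu}\cong V^{\lambda,\mu}$. Now $\operatorname{Tr}(\theta P\rho(g))=\sum_{\lambda',\mu'}\operatorname{Tr}_{\lambda',\mu'}(g)\chi_{\lambda'}(\sigma)\chi_{\mu'}(\tau)$, and \eqref{eq:char} is orthogonality of the real characters of $S_k\times S_l$.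
\end{proof}

\section{Reduction to three matchings}\label{sec:reduction}

By \eqref{eq:char} it suffices to bound $\mathbb E\operatorname{Tr}(\theta P\rho(\omega))$ for each fixed $\theta\in S_k\times S_l$, where $\rho(\omega)=\rho(\omega(U))$. In this section $k+l\ge1$ and
\[
\omega=y_0y_1\cdots y_{m-1},\qquad y_j=x_{i_j}^{\varepsilon_j},\quad\varepsilon_j=\pm1,\quad m\ge1,
\]
is any word.

\subsection*{The expansion}
Both \emph{letters} and \emph{positions} are indexed by $\mathbb Z/m$; letter $j$ runs from position $j$ to position $j+1$. Its two ends, read in the direction of the generator, are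
\[
(\operatorname{tail}(j),\operatorname{head}(j))=\begin{cases}(j,\,j+1)&\varepsilon_j=1,\\(j+1,\,j)&\varepsilon_j=-1.\end{cases}
\]
Inserting $P$ before every letter,
\[
\operatorname{Tr}(\theta P\rho(\omega))=\sum_{A^j,B^j\in[n]^{k+l}}\ \prod_{j}(Q_j)_{B^{j-1},A^j}\prod_j\rho(y_j)_{A^j,B^j},\qquad Q_0=\theta P,\quad Q_j=P\ (j\ne0),
\]
where $\rho(y_j)=\rho(U_{i_j}^{\varepsilon_j})$. We regard the $2m(k+l)$ symbols $A^j_s,B^j_s$ ($j\in\mathbb Z/m$, $s\in[k+l]$) as \emph{points} to which values in $[n]$ are assigned. Both $A^j_s$ and $B^j_s$ have \emph{letter} $j$; the \emph{position} of $A^j_s$ is $j$ and that of $B^j_s$ is $j+1$.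

A \emph{passage} is a pair $x=(j,s)$: the tensor factor $s$ passing through letter $j$. Let $(r(x),c(x))=(A^j_s,B^j_s)$ if $\varepsilon_j=1$ and $(B^j_s,A^j_s)$ if $\varepsilon_j=-1$. In both cases
\begin{equation}\label{eq:pos}
r(x)\text{ has position }\operatorname{tail}(j),\qquad c(x)\text{ has position }\operatorname{head}(j).
\end{equation}
Let the sign of $x$ be $\varepsilon_j$ if $s\le k$ and $-\varepsilon_j$ if $s>k$. Since $(U^{-1})_{ab}=\overline{U_{ba}}$, the entry $\rho(y_j)_{A^j,B^j}$ is the product over $s$ of $(U_{i_j})_{r(x)c(x)}$ for positive $x=(j,s)$ and of its conjugate for negative $x$.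

Let $X_i^\pm$ be the set of passages with generator $x_i$ and sign $\pm$. If $|X_i^+|\ne|X_i^-|$ for some $i$, the expectation is $0$. Otherwise put $N_i=|X_i^+|$ and $N=\sum_iN_i$, so that $2N=m(k+l)$. By independence and Proposition~\ref{prop:wg},
\begin{equation}\label{eq:expansion}
\mathbb E\operatorname{Tr}(\theta P\rho(\omega))=\sum_{\alpha,\beta}\Big(\prod_i\operatorname{Wg}_n(\alpha_i,\beta_i)\Big)T(\alpha,\beta).
\end{equation}
Here $\alpha=(\alpha_i)$ and $\beta=(\beta_i)$ are families of bijections $X_i^+\to X_i^-$, and their number does not depend on $n$. They define a perfect matching $M=M(\alpha,\beta)$ of the points, with the $2N$ pairs $\{r(x),r(\alpha_i(x))\}$ and $\{c(x),c(\beta_i(x))\}$, $x\in X_i^+$, and $T(\alpha,\beta)$ is the sum of $\prod_j(Q_j)_{B^{j-1},A^j}$ over all assignments that are constant on the pairs of $M$.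

\subsection*{Backtracking terms vanish}
Call $(\alpha,\beta)$ \emph{backtracking} if some pair of $M$ consists of two points with the same letter, and \emph{non-backtracking} otherwise.

\begin{lemma}\label{lem:backtrack}
If $(\alpha,\beta)$ is backtracking, then $T(\alpha,\beta)=0$.
\end{lemma}

\begin{proof}
A pair of $M$ consists of two $r$-points or two $c$-points of passages of opposite sign. If both have letter $j$, the pair is $\{A^j_s,A^j_{s'}\}$ or $\{B^j_s,B^j_{s'}\}$ with $s\le k<s'$. As $M$ is a matching, these two points lie in no other pair. Fix the values of all other points and sum over the common value $t$ of the two. Let $w=\sum_te_{I(t)}\in W$, where $I(t)$ is the multi-index $A^j$, respectively $B^j$. In the first case only the factor $(Q_j)_{B^{j-1},A^j}$ depends on $t$, and the sum is an entry of $Q_jw$, which is $0$ because $Q_j$ is $P$ or $\theta P$. In the second case only $(Q_{j+1})_{B^j,A^{j+1}}$ depends on $t$, and the sum is the inner product of $w$ with a vector in the range of $Q_{j+1}$, which lies in $W^\perp$ because $Q_{j+1}$ is $P$ or $P\theta$.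
\end{proof}

\subsection*{The size of a term}
The projections have done their work, and we would like to discard them and count free indices as if $Q_0=\theta$ and $Q_j=\mathrm{id}$. The obstacle is that the other diagrams in $P$ reconnect the points and may create more free indices. Lemma~\ref{lem:P} and \eqref{eq:lipschitz} show that the gain never exceeds the cost.

Define two more perfect matchings of the points, independent of $(\alpha,\beta)$. The matching $M_{\mathrm{pas}}$ has the pairs $\{A^j_s,B^j_s\}$, which we identify with the passages. The matching $M_{\mathrm{jun}}$ has the pairs $\{B^{j-1}_s,A^j_s\}$ for $j\ne0$, together with the pairs of the diagram $\theta$ on the rows $B^{m-1}_s$ and columns $A^0_s$. Its pairs are called \emph{junctions}; the two points of a junction have the same position, the position of the junction. Put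
\[
L=cc(M,M_{\mathrm{jun}}),\qquad H=cc(M,M_{\mathrm{pas}}).
\]

\begin{proposition}\label{prop:reduction}
The term of $(\alpha,\beta)$ in \eqref{eq:expansion} is $O(n^{L+H-2N})$.
\end{proposition}

\begin{proof}
A cycle of $M\cup M_{\mathrm{pas}}$ runs through $r(x),r(x'),c(x'),c(x''),\dots$, using $\alpha$-pairs and $\beta$-pairs alternately. Contracting each passage to a point gives a cycle of $\alpha_i\cup\beta_i$ for some $i$, so $H=\sum_icc(\alpha_i,\beta_i)$. By Proposition~\ref{prop:wg} the product of Weingarten factors is $O(n^{H-2N})$.

Expand $Q_j=\sum_\pi c_\pi\pi$ for $j\neq0$ and $Q_0=\sum_\pi c_\pi\theta\pi$. For a tuple $\boldsymbol\pi=(\pi_j)$ let $M(\boldsymbol\pi)$ be the union over $j$ of the diagrams $\pi_j$ (for $j=0$, $\theta\pi_0$), placed on the rows $B^{j-1}_s$ and columns $A^j_s$. Then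
\[
T(\alpha,\beta)=\sum_{\boldsymbol\pi}\Big(\prod_jc_{\pi_j}\Big)n^{cc(M,M(\boldsymbol\pi))},
\]
and $M(\mathrm{id},\dots,\mathrm{id})=M_{\mathrm{jun}}$. By additivity of $d$ and (D3), $d(M(\boldsymbol\pi),M_{\mathrm{jun}})=\sum_jd(\pi_j,\mathrm{id})$. So $cc(M,M(\boldsymbol\pi))\le L+\sum_jd(\pi_j,\mathrm{id})$ by \eqref{eq:lipschitz}, while $\prod_jc_{\pi_j}=O(n^{-\sum_jd(\pi_j,\mathrm{id})})$ by Lemma~\ref{lem:P}. Every summand is $O(n^L)$, and their number does not depend on $n$.
\end{proof}

It remains to show that $2N-L-H\ge k+l$ for non-backtracking $(\alpha,\beta)$. For backtracking terms this is false: if $k=l=1$, $\theta=\mathrm{id}$, and $\alpha=\beta$ pairs $(j,1)$ with $(j,2)$ for every $j$, then $L=H=m$ and $2N=2m$.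

\section{Stackings and the count}\label{sec:count}

\subsection*{What the count needs}
Call junctions and passages \emph{nodes}; each node is a pair of points. For fixed $s$, the \emph{strand} $s$ is the sequence
\begin{equation}\label{eq:strand}
A^0_s,\ (0,s),\ B^0_s,\ \{B^0_s,A^1_s\},\ A^1_s,\ (1,s),\ B^1_s,\ \dots,\ A^{m-1}_s,\ (m-1,s),\ B^{m-1}_s,
\end{equation}
in which points and nodes alternate and every node stands between its two points. The $k+l$ strands contain every point once, and every node once except the junctions at position $0$.

We must compare the $2N$ pairs of $M$ with the $L+H$ components. Suppose we select one point from each pair of $M$ and at least one node from each component, so that both points of a selected node are selected. On a strand with a selected node, the selected points then outnumber the selected nodes, and we gain $1$ per strand, provided that no junction at position $0$ is selected. A natural rule is to select the highest. Junctions can be compared by their positions and passages by their letters, and both comparisons must select the same point from a pair of $M$. By \eqref{eq:pos},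 this asks for the following structure.

\begin{definition}\label{def:stacking}
A \emph{stacking} of a cyclically reduced word $\omega=y_0\cdots y_{m-1}$ is a total order $\prec$ on the set $\mathbb Z/m$ of positions such that, for all letters $j,j'$ with $i_j=i_{j'}$,
\[
\operatorname{tail}(j)\prec\operatorname{tail}(j')\iff\operatorname{head}(j)\prec\operatorname{head}(j').
\]
\end{definition}

Recall that $\omega$ is cyclically reduced if $y_{j+1}\ne y_j^{-1}$ for all $j\in\mathbb Z/m$. Then $\operatorname{tail}$ and $\operatorname{head}$ are injective on the letters of each generator. Indeed, two distinct letters with the same tail have opposite exponents, say $\varepsilon_j=1$, $\varepsilon_{j'}=-1$, $j=j'+1$, so that $y_{j'}y_{j'+1}=x_i^{-1}x_i$; equal heads give $x_ix_i^{-1}$ in the same way. A stacking therefore induces a total order, also written $\prec$, on the letters of each generator: $j\prec j'$ if $\operatorname{tail}(j)\prec\operatorname{tail}(j')$, equivalently $\operatorname{head}(j)\prec\operatorname{head}(j')$.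

\begin{lemma}[Louder--Wilton \cite{LouderWilton}]\label{lem:stacking}
A cyclically reduced non-power $\omega\ne\mathrm{id}$ has a stacking.
\end{lemma}

\begin{proof}
Let $G=F_r/\langle\langle\omega\rangle\rangle$ be the quotient by the normal closure of $\omega$. Since $\omega$ is a non-power, $G$ is torsion-free \cite{KMS}. A torsion-free one-relator group is locally indicable, that is, each nontrivial finitely generated subgroup maps onto $\mathbb Z$ \cite{Brodskii,Howie}. A locally indicable group has a total order invariant under left multiplication \cite{BurnsHale}; comparing inverses turns it into an order $<$ invariant under right multiplication. Let $g_j\in G$ be the image of $y_0\cdots y_{j-1}$ for $0\le j\le m$. Then $g_m=g_0=1$, so $g_j$ is defined for $j\in\mathbb Z/m$. By Weinbaum's theorem \cite{Weinbaum}, no proper nonempty subword of the cyclically reduced relator $\omega$ is trivial in $G$. As $g_j^{-1}g_{j'}$ is the image of $y_j\cdots y_{j'-1}$ for $0\le j<j'\le m-1$, the elements $g_0,\dots,g_{m-1}$ are distinct. Put $j\prec j'$ if $g_j<g_{j'}$. From $g_{j+1}=g_jx_{i_j}^{\varepsilon_j}$ we get $g_{\operatorname{head}(j)}=g_{\operatorname{tail}(j)}x_{i_j}$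 for either sign, and right invariance gives the stacking condition.
\end{proof}

\begin{remark}\label{rem:power}
A proper power has no stacking. Let $\omega=v^d$ be cyclically reduced with $v$ of length $m'$ and $d\ge2$. The letters $j$ and $j+m'$ are equal, so a stacking would satisfy $j\prec j+m'\iff j+1\prec j+1+m'$ for positions. Then either $0\prec m'\prec\dots\prec dm'=0$ or the reverse chain holds, and both are absurd.
\end{remark}

\subsection*{The inequality}

\begin{proposition}\label{prop:count}
Let $\omega$ be cyclically reduced, with a stacking in which position $0$ is the smallest, and let $k+l\ge1$. Then $2N-L-H\ge k+l$ for every $\theta$ and every non-backtracking $(\alpha,\beta)$.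
\end{proposition}

\begin{proof}
Let $\{z,z'\}$ be a pair of $M$, with letters $j,j'$; there is one, as $2N=m(k+l)\ge1$. The letters have the same generator and are distinct by non-backtracking; in particular $m\ge2$. By \eqref{eq:pos} the positions of $z,z'$ are $\operatorname{tail}(j),\operatorname{tail}(j')$ or $\operatorname{head}(j),\operatorname{head}(j')$. Hence the positions are distinct too, and the point with the larger letter is the point with the larger position. Call it the \emph{upper} point of the pair. There are exactly $2N$ upper points.

Each component of $M\cup M_{\mathrm{jun}}$ is a union of junctions; call a junction \emph{top} if its position is maximal among them. Each component of $M\cup M_{\mathrm{pas}}$ is a union of passages, all of one generator; call a passage \emph{top} if its letter is maximal among them. Every component contains a top node, so there are at least $L+H$ top nodes.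

\emph{Both points of a top node are upper.} Let $z$ be a point of a top junction and $z'$ its $M$-partner. The junction containing $z'$ lies in the same component of $M\cup M_{\mathrm{jun}}$, so the position of $z'$ is not larger than that of $z$; the positions being distinct, $z$ is upper. If $z$ is a point of a top passage, the passage containing $z'$ lies in the same component of $M\cup M_{\mathrm{pas}}$, so the letter of $z'$ is not larger than that of $z$; the letters being distinct, $z$ is upper.

\emph{No junction at position $0$ is top.} Otherwise its points would be upper, and their partners would have positions below the smallest one. So every top node lies on a strand.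

\emph{Every strand contains a top node.} Since $m\ge2$, the largest position is not $0$. Each strand contains a junction at the largest position, and that junction is top.

Fix a strand, and let it contain $\kappa\ge1$ top nodes. In the sequence \eqref{eq:strand}, take the point following each top node and the point preceding the first top node. These are $\kappa+1$ distinct upper points. Summing over the $k+l$ strands,
\[
2N=\#\{\text{upper points}\}\ge\#\{\text{top nodes}\}+(k+l)\ge L+H+(k+l).\qedhere
\]
\end{proof}

\begin{example}\label{ex:comm}
For $\omega=x_1x_2x_1^{-1}x_2^{-1}$ we have $G=\mathbb Z^2$ and $g_0,g_1,g_2,g_3=(0,0),(1,0),(1,1),(0,1)$. The lexicographic order gives the stacking $0\prec3\prec1\prec2$ of positions. The (tail, head) pairs are $(0,1)$, $(1,2)$, $(3,2)$, $(0,3)$ for the letters $0,1,2,3$, so letter $0\prec$ letter $2$ and letter $3\prec$ letter $1$. Take the surviving term of Section~\ref{sec:example}, with $\theta=\mathrm{id}$: on each of the two strands $M$ pairs $A^0,B^0,A^1,B^1$ with $B^2,A^2,B^3,A^3$ respectively. The four junctions of a strand lie on the single cycle $A^0,B^2,A^3,B^1,A^2,B^0,A^1,B^3$,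 so $L=2$, while $H=4$ and $2N=8$. Each strand has four upper points and three top nodes (Figure~\ref{fig:strand}), and equality holds in Proposition~\ref{prop:count}, in agreement with the value $1/(n^2-1)$. For the surviving term of $x_1^2$, by contrast, $L=H=2$ and $2N=4$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.4cm,y=0.8cm]
\draw (0,0)--(1,2);
\draw (3,1)--(4,0);
\draw[line width=1.8pt] (1,2)--(2,3)--(3,1);
\foreach \x/\y in {0/0,1/2,3/1,4/0} \draw[fill=white] (\x,\y) circle (3pt);
\draw[fill=black] (2,3) circle (3pt);
\foreach \x/\y in {0.5/1,3.5/0.5} \node[draw,fill=white,inner sep=2.5pt] at (\x,\y) {};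
\foreach \x/\y in {1.5/2.5,2.5/2} \node[draw,fill=black,inner sep=2.5pt] at (\x,\y) {};
\node[left] at (-0.05,0) {$0$};
\node[above left] at (1,2) {$1$};
\node[above] at (2,3.1) {$2$};
\node[above right] at (3,1) {$3$};
\node[right] at (4.05,0) {$0$};
\node[below right] at (0.5,1) {$x_1$};
\node[below right] at (1.5,2.5) {$x_2$};
\node[above right] at (2.5,2) {$x_1^{-1}$};
\node[below left] at (3.5,0.5) {$x_2^{-1}$};
\end{tikzpicture}
\caption{One strand for $\omega=x_1x_2x_1^{-1}x_2^{-1}$, in the term that pairs each letter with its inverse on the same strand. Circles are junctions, labeled by position and drawn at the height given by the stacking $0\prec3\prec1\prec2$; squares are passages. Each segment between a circle and a square is an index point. The four upper points are thick and the three top nodes are filled; the surplus of one gives the factor $n^{-1}$.}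
\label{fig:strand}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Conjugating $\omega$ in $F_r$ changes neither $\operatorname{Tr}_{\lambda,\mu}(\omega)$ nor the hypotheses, so we may assume that $\omega$ is cyclically reduced. It has a stacking by Lemma~\ref{lem:stacking}. A cyclic rotation of the word is a conjugation and shifts letters and positions together, so we may also assume that position $0$ is the smallest. Fix $\theta$. If some $|X_i^+|\ne|X_i^-|$, then $\mathbb E\operatorname{Tr}(\theta P\rho(\omega))=0$. Otherwise each of the boundedly many terms of \eqref{eq:expansion} is $0$ by Lemma~\ref{lem:backtrack} or $O(n^{-(k+l)})$ by Propositions~\ref{prop:reduction} and~\ref{prop:count}. Now apply \eqref{eq:char}.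
\end{proof}

\begin{remark}
Cyclic reducedness, which in particular excludes $\omega=\mathrm{id}$, is what makes the positions in a pair of $M$ distinct. For the word $x_1x_1^{-1}$ and $\theta=\mathrm{id}$, the non-backtracking term pairing $(0,s)$ with $(1,s)$ has $L=2N=2(k+l)$ and $H=k+l$, so its exponent is $+(k+l)$, the order of $\dim V^{\lambda,\mu}$.
\end{remark}

\section{Sharpness, moments and powers}\label{sec:extra}

\subsection*{Proof of Theorem~\ref{thm:extra}(a)}
The commutator is a non-power: a cyclically reduced proper power of length $4$ is invariant under rotation by two letters, and $x_1\ne x_1^{-1}$. For an irreducible representation $\rho_0$ of a compact group and any operator $A$, Schur's lemma gives $\int\rho_0(x)A\rho_0(x)^{-1}dx=\frac{\operatorname{Tr}A}{\dim\rho_0}I$. Integrating first over $U_1$ with $A=\rho_0(U_2)$,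
\[
\mathbb E\operatorname{Tr}\rho_0(U_1U_2U_1^{-1}U_2^{-1})=\frac1{\dim\rho_0}\,\mathbb E\big|\operatorname{Tr}\rho_0(U_2)\big|^2=\frac1{\dim\rho_0}.
\]
For the dimension, put $g=1$ in \eqref{eq:char} and expand $P$ by Lemma~\ref{lem:P}. By (D4), $\operatorname{Tr}(\theta\pi)=\langle\theta^{-1},\pi\rangle$, so
\[
c_\pi\operatorname{Tr}(\theta\pi)=O\big(n^{k+l-d(\pi,\mathrm{id})-d(\pi,\theta^{-1})}\big),
\]
and the exponent is less than $k+l$ unless $\pi=\mathrm{id}=\theta$. That term equals $n^{k+l}$. Hence
\[
\dim V^{\lambda,\mu}=\frac{\chi_\lambda(1)\chi_\mu(1)}{k!\,l!}\,n^{k+l}+O(n^{k+l-1}).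
\]

\subsection*{Class functions of bounded degree}
Parts (b) and (c) follow by expanding a class function in irreducible characters and applying Theorem~\ref{thm:main} to each. What must be checked is that the set of characters and the size of the coefficients do not grow with $n$.

\begin{lemma}\label{lem:class}
Fix $a,b\ge0$ and a non-power $v\ne\mathrm{id}$. Let $Z\subset V^{a,b}$ be a $U(n)$-subrepresentation, $A$ a unitary operator on $Z$ commuting with $U(n)$, and $f(g)=\operatorname{Tr}_Z(\rho(g)A)$. Then
\[
\mathbb E f(v(U))=\int_{U(n)}f\,dg+\begin{cases}O(n^{-2})&a=b,\\O(n^{-|a-b|})&a\ne b,\end{cases}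
\]
with constants depending only on $a,b,v$.
\end{lemma}

\begin{proof}
Let $n\ge a+b$. We claim that every irreducible constituent of $V^{a,b}$ is a $V^{\nu,\nu'}$ with $|\nu|=a-h$, $|\nu'|=b-h$ and $0\le h\le\min(a,b)$. Write $V^{a,b}=PV^{a,b}\oplus W$. The constituents of $PV^{a,b}$ have $h=0$ by Lemma~\ref{lem:char}. The space $W$ is zero if $\min(a,b)=0$, and otherwise a sum of equivariant images of $V^{a-1,b-1}$, so induction on $\min(a,b)$ proves the claim.

Write $Z\cong\bigoplus V^{\nu,\nu'}\otimes Z_{\nu\nu'}$ over this finite set of pairs, which does not depend on $n$. By Schur's lemma $A$ acts on each summand as the identity tensored with a unitary on $Z_{\nu\nu'}$, so $f=\sum m_{\nu\nu'}\operatorname{Tr}_{\nu,\nu'}$ with $|m_{\nu\nu'}|\le\dim Z_{\nu\nu'}$. The squares of the multiplicities in $V^{a,b}$ sum to $\dim\operatorname{End}_{U(n)}V^{a,b}\le(a+b)!$ by (D1), so $|m_{\nu\nu'}|\le((a+b)!)^{1/2}$. The coefficient of the trivial character is $\int f\,dg$. If $a=b$, every other pair has $|\nu|=|\nu'|\ge1$, so $|\nu|+|\nu'|\ge2$. If $a\ne b$, the trivial character does not occur and $|\nu|+|\nu'|=a+b-2h\ge|a-b|$.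 Apply Theorem~\ref{thm:main} to each nontrivial pair.
\end{proof}

For an operator $R$ on a space $Y$ and a permutation $\sigma$ of the factors of $Y^{\otimes d}$, writing the trace in a basis gives
\begin{equation}\label{eq:cycles}
\operatorname{Tr}(R^{\otimes d}\sigma)=\prod_{\gamma}\operatorname{Tr}(R^{|\gamma|}),
\end{equation}
the product over the cycles $\gamma$ of $\sigma$, because the indices along each cycle are multiplied out in turn.

\subsection*{Proof of Theorem~\ref{thm:extra}(b)}
Take $Z=V^{a,b}$ and $A=(\sigma,\tau)\in S_a\times S_b$ with cycle lengths $(a_i)$ and $(b_j)$. By \eqref{eq:cycles}, applied to $g$ and to its entrywise conjugate, $f(g)=\prod_i\operatorname{Tr}(g^{a_i})\prod_j\overline{\operatorname{Tr}(g^{b_j})}$, and $\overline{\operatorname{Tr}(g^{b_j})}=\operatorname{Tr}(g^{-b_j})$. Apply Lemma~\ref{lem:class} with $v=\omega$.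

\subsection*{Proof of Theorem~\ref{thm:extra}(c)}
By Lemma~\ref{lem:char}, $V^{\lambda,\mu}$ embeds in $V^{k,l}$, so $Z=(V^{\lambda,\mu})^{\otimes d}$ embeds in $(V^{k,l})^{\otimes d}\cong V^{dk,dl}$. Let $A$ be the cyclic shift of the $d$ factors of $Z$. By \eqref{eq:cycles}, $f(g)=\operatorname{Tr}(\rho_{\lambda,\mu}(g)^d)=\operatorname{Tr}_{\lambda,\mu}(g^d)$, so $f(v(U))=\operatorname{Tr}_{\lambda,\mu}(\omega)$. Lemma~\ref{lem:class} with $a=dk$, $b=dl$ gives the first claim. For the second we use $\int_{U(n)}|\operatorname{Tr}g^d|^2dg=d$ for $n\ge d$ \cite{DS}. Indeed, for a $d$-cycle $\gamma$, \eqref{eq:cycles} and Schur--Weyl duality give $\operatorname{Tr}g^d=\sum_{\nu\vdash d}\chi_\nu(\gamma)\operatorname{Tr}_\nu(g)$, so the integral is $\sum_\nu\chi_\nu(\gamma)^2$, the order $d$ of the centralizer of $\gamma$ in $S_d$. Thus $\int\operatorname{Tr}_{(1),(1)}(g^d)\,dg=d-1$.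

\subsection*{Proof of Theorem~\ref{thm:extra}(d)}
The implication (i)$\Rightarrow$(ii) is Theorem~\ref{thm:main}, and (ii)$\Rightarrow$(iii) is the case $\lambda=\mu=(1)$. Suppose (i) fails. If $\omega=\mathrm{id}$, the expectation in (iii) is $n^2-1$. Otherwise $\omega\neq\mathrm{id}$ is a proper power. If $\omega=v^d$, then the cyclically reduced length of $\omega$ is $d$ times that of $v$, so $d$ is bounded; take $d\ge2$ maximal. Then $v\ne\mathrm{id}$ is a non-power, and by (c) the expectation tends to $d-1\ge1$. In both cases (iii) fails. \hfill$\square$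

\begin{thebibliography}{99}

\bibitem{Brodskii} Brodskii, 1984.

\bibitem{BurnsHale} Burns and Hale, 1972.

\bibitem{Collins} Collins, 2003.

\bibitem{CollinsSniady} Collins and \'Sniady, 2006.

\bibitem{DS} Diaconis and Shahshahani, 1994.

\bibitem{Howie} Howie, 1982.

\bibitem{KMS} Karrass, Magnus and Solitar, 1960.

\bibitem{LouderWilton} Louder and Wilton, \emph{Stackings and the W-cycles conjecture}, Canad. Math. Bull. 60 (2017).

\bibitem{seminar} \emph{Probabilistic Operator Algebra Seminar. 10/21/24}, \texttt{https://jgarzavargas.people.caltech.edu/\allowbreak documents/\allowbreak 29370/\allowbreak Slides\_M\_Magee.pdf}.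

\bibitem{Weinbaum} Weinbaum, Illinois J. Math. 16 (1972).

\end{thebibliography}
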